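# A 2-group whose essential cohomology is not free

## 1. Freeness on elementary abelian, cyclic and quaternion groups

Let $p$ be a prime, $k$ a field of characteristic $p$, $G$ a finite group, and $H^*(G)=H^*(G,k)$.

**Definition (essential cohomology).** $\operatorname{Ess}^*(G)=\bigcap_{H<G}\ker\bigl(\operatorname{res}^G_H\colon H^*(G)\to H^*(H)\bigr)$, where $H$ runs over the proper subgroups of $G$.

These are the classes that no proper subgroup can see. They form an ideal. Carlson's conjecture says that a non-zero $\operatorname{Ess}^*(G)$ is finitely generated and free over a certain polynomial subalgebra of $H^*(G)$. The explicit form, taken from "Essential Cohomology And Relative Cohomology Of Finite Groups" (https://core.ac.uk/download/52925769.pdf), is this.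

**Question.** Assume $\operatorname{Ess}^*(G)\ne0$, and assume that the Krull dimension of $H^*(G)/\operatorname{Ann}(\operatorname{Ess}^*(G))$ is $d$, the $p$-rank of the center $Z(G)$. Let $\zeta_1,\dots,\zeta_d$ be a regular sequence of maximal length, consisting of homogeneous elements of positive degree in $H^*(G)$. Is $\operatorname{Ess}^*(G)$ free over $k[\zeta_1,\dots,\zeta_d]$?

The answer one would first guess is yes. A theorem of Adem and Karagueuzian points that way: $H^*(G)$ is Cohen–Macaulay with $\operatorname{Ess}^*(G)\ne0$ if and only if $G$ is a $p$-group in which every element of order $p$ is central. So there is a large class of groups for which $H^*(G)$ itself is free over a polynomial subalgebra and $\operatorname{Ess}^*(G)$ is a non-zero ideal in it.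

Two reductions are used all the time. If $\operatorname{Ess}^*(G)\neq0$, then $G$ is a $p$-group, because restriction to a Sylow $p$-subgroup is injective. For a $p$-group it is enough to intersect over maximal subgroups. For $p=2$ the maximal subgroups are the $\ker\varphi$ with $0\ne\varphi\in H^1(G,\mathbb F_2)$, and the sequence
$$H^{n-1}(G,K)\xrightarrow{\ \varphi\ }H^n(G,K)\xrightarrow{\ \operatorname{res}\ }H^n(\ker\varphi,K)\tag{1}$$
is exact for every field $K$ of characteristic 2. So for a 2-group
$$\operatorname{Ess}^*(G)=\bigcap_{0\ne\varphi\in H^1(G,\mathbb F_2)}\varphi H^*(G).\tag{2}$$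

Now test the guess by hand, with $p=2$.

*Elementary abelian groups.* Let $E=(\mathbb Z/2)^e$, $H^*(E)=S=k[y_1,\dots,y_e]$, $E^*=\operatorname{Hom}(E,\mathbb F_2)\subset S_1$. The forms $v\in E^*\setminus\{0\}$ are pairwise coprime primes of $S$, so (2) gives $\operatorname{Ess}^*(E)=LS$ with $L=\prod_{v\ne0}v$. This is isomorphic to $S$ up to a shift, and is free over $k[\zeta_1,\dots,\zeta_e]$ whenever $S$ is, which holds for each regular sequence of length $e$.

*The group $\mathbb Z/4$.* Here $H^*=k[x,\zeta]/(x^2)$ with $\deg x=1$, $\deg\zeta=2$, and $x$ is the only non-zero element of $H^1(\,\cdot\,,\mathbb F_2)$. So $\operatorname{Ess}^*=x\,k[\zeta]$, free of rank one.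

*The groups $\mathbb Z/4\times E$.* The classes $\varphi$ are $x$ and $v+\epsilon x$ with $0\neq v\in E^*$, $\epsilon\in\{0,1\}$. An element of $xH^*$ is $xg$ with $g\in k[\zeta]\otimes S$. We have $(v+\epsilon x)(h_0+xh_1)=vh_0+x(vh_1+\epsilon h_0)$. This equals $xg$ only if $h_0=0$ and $g=vh_1$. So $\operatorname{Ess}^*=xL\,(k[\zeta]\otimes S)$, free of rank one over $k[\zeta,y_1,\dots,y_e]$.

*The quaternion group.* $H^*(Q_8)=R\otimes k[\zeta]$ with $\deg\zeta=4$ and $R=k[x,y]/(x^2+xy+y^2,\;x^2y+xy^2)$, which has dimensions $1,2,2,1$ in degrees $0,1,2,3$. The non-zero classes in $H^1(\,\cdot\,,\mathbb F_2)$ are $x,y,x+y$. In $R_2$, with basis $x^2,y^2$, we have $x\cdot x=x^2$, $x\cdot y=x^2+y^2$, $(x+y)x=y^2$, $(x+y)y=x^2$, so $aR_1=R_2$ for each of the three classes $a$. In degree 3, $x^3=y^3=0$ and $x^2y=xy^2\ne0$, so $aR_2=R_3$. In degree 1, $\bigcap_a ka=0$. Thus $\operatorname{Ess}^*(Q_8)=(R_2\oplus R_3)\otimes k[\zeta]$, free of rank three.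

All tests agree with the guess. It is nevertheless wrong.

**Theorem A.** Let $f=3000$, $m=100$, $F=\mathbb F_{2^f}$, and let $G_0=F\times F$ as a set with
$$(a,b)(a',b')=(a+a',\;b+b'+a\,a'^{\,2^m}).$$
Let $\sigma=3000(2^{3000}-1)$, $e\ge\sigma$, $E=(\mathbb Z/2)^e$, $G=G_0\times E$. For every field $k$ of characteristic 2:

1. Every involution of $G$ is central, $H^*(G,k)$ is Cohen–Macaulay, $\operatorname{Ess}^*(G)\ne0$, and $\dim H^*(G,k)/\operatorname{Ann}(\operatorname{Ess}^*(G))=d:=f+e$, which is the 2-rank of $Z(G)$.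
2. There is a regular sequence of maximal length $d$ in $H^*(G,k)$ over whose polynomial ring $\operatorname{Ess}^*(G)$ is not free.
3. $\operatorname{Ess}^*(G)$ is not finitely generated and free over any graded polynomial subalgebra of $H^*(G,k)$. It is not free over $k[\zeta_1',\dots,\zeta_d']$ for any regular sequence $\zeta'$ of length $d$.

So the conjecture in its explicit form is false. There is also a positive statement, for all $p$, which is not used for Theorem A.

**Theorem B.** Let $G,d,\zeta_1,\dots,\zeta_d$ satisfy the hypotheses of the Question.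

(a) $\operatorname{Ess}^*(G)$ is finitely generated over $k[\zeta_1,\dots,\zeta_d]$, and it is free over it if and only if $\operatorname{Ess}^*(G)$ is a Cohen–Macaulay module. So the answer depends only on $G$.

(b) If $G$ has no direct factor isomorphic to $(\mathbb Z/p)^3$, then $\operatorname{Ess}^*(G)$ is free over $k[\zeta_1,\dots,\zeta_d]$.

Nothing is claimed about failure of the conjecture for odd $p$, nor about the smallest $e$ for which it fails.

Besides (1), we use the following textbook facts: the mod 2 Gysin sequence of a sphere bundle; mod 2 Poincaré duality for closed manifolds; the Lyndon–Hochschild–Serre spectral sequence, whose transgression commutes with Steenrod operations; Dickson's theorem (recalled in Section 5); the Evens–Venkov theorem that $H^*(G)$ is finitely generated and that $H^*(B)$ is finite over $H^*(G)$ for $B\le G$; and the Auslander–Buchsbaum formula. We also use that depth can be computed over a smaller ring: if a graded ring is finite over the image of a polynomial ring $P$, then a finitely generated module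 has the same depth over both, because the two irrelevant ideals have the same radical and hence give the same local cohomology.

## 2. The coaction of a central subgroup

The obvious way to prove freeness is to exploit the center. Let $G$ be a $p$-group and $D\le Z(G)\cap\Phi(G)$ elementary abelian; cohomology has coefficients in a field $K$ of characteristic $p$. Since $D\le\Phi(G)$, every maximal subgroup contains $D$. For $B=G$ or $B$ maximal, multiplication $D\times B\to B$ is a homomorphism, because $D$ is central. It induces a ring map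
$$\psi_B\colon H^*(B)\to H^*(D)\otimes H^*(B),$$
and these maps are compatible with restriction. Let $\varepsilon\colon H^*(D)\to K$ be the augmentation. Restricting $D\times B\to B$ to $1\times B$ shows $(\varepsilon\otimes1)\psi_B=\mathrm{id}$, and restricting it to $D\times1$ shows
$$\psi_B(h)\in h|_D\otimes1+H^*(D)\otimes H^{>0}(B).$$

*Example.* For $G=\mathbb Z/4$, $D=\mathbb Z/2$ with $H^*(D)=K[y]$: $\psi(x)=1\otimes x$, since $x|_D=0$. The class $\zeta$ is the mod 2 reduction of the first Chern class of a faithful character, and the pull-back of this character to $D\times\mathbb Z/4$ is the product of the sign character and the original character. First Chern classes add, so $\psi(\zeta)=y^2\otimes1+1\otimes\zeta$.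

Let $\zeta_1,\dots,\zeta_r\in H^*(G)$ (of even degree if $p$ is odd) restrict to a homogeneous system of parameters of $H^*(D)$. Their restrictions are algebraically independent, so $P=K[\zeta_1,\dots,\zeta_r]$ is a polynomial ring. $H^*(D)$ is finite over $P$, and it is free of finite rank over a polynomial ring in $r$ variables, so its depth is $r$. By Auslander–Buchsbaum, $H^*(D)$ is free over $P$.

**Lemma 1.** Let $N$ be a graded, bounded below $H^*(G)$-module with a degree-preserving linear map $\psi\colon N\to H^*(D)\otimes N$ satisfying $\psi(hn)=\psi_G(h)\psi(n)$ and $(\varepsilon\otimes1)\psi=\mathrm{id}$. Then $N$ is free over $P$. This applies to $H^*(G)$, to $\prod_BH^*(B)$ ($B$ in a set of maximal subgroups), and to the kernel, image and cokernel of $H^*(G)\to\prod_BH^*(B)$; in particular to $\operatorname{Ess}^*(G)$.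

**Step 1. Make $N$ a summand of something large.** Let $P$ act on $H^*(D)\otimes N$ through $\psi_G$. Then $\psi$ is $P$-linear. So is $\varepsilon\otimes1$, because $\varepsilon\otimes 1$ is multiplicative and $(\varepsilon\otimes1)\psi_G(\zeta)=\zeta$. Since $(\varepsilon\otimes1)\psi=\mathrm{id}$, $N$ is a direct summand of the $P$-module $H^*(D)\otimes N$.

**Step 2. The large module is free.** As $\psi_G(\zeta_i)\in\zeta_i|_D\otimes1+H^*(D)\otimes H^{>0}(G)$, each $H^*(D)\otimes N^{\ge j}$ is a $P$-submodule, and on the quotient $H^*(D)\otimes N^j$ the element $\zeta_i$ acts as $\zeta_i|_D\otimes1$. So the quotients are free over $P$. The filtration is exhaustive and, since $N$ is bounded below, finite in each degree. Hence lifts of bases of the quotients form a basis, and $H^*(D)\otimes N$ is free.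

**Step 3. A graded bounded below projective $P$-module is free.** Lift a basis of $N/P^{>0}N$ to get a map from a free module to $N$. It is onto by graded Nakayama and splits by projectivity. Its kernel $N'$ satisfies $N'/P^{>0}N'=0$, so $N'=0$.

**Step 4. The listed modules carry such a $\psi$.** For $H^*(B)$ take $\psi_B$; here $H^*(G)$ acts through restriction, and compatibility gives $\psi_B(h|_Bn)=\psi_G(h)\psi_B(n)$. Since $H^*(D)\otimes-$ is exact and the $\psi_B$ are compatible with restriction, $\psi$ is induced on kernel, image and cokernel. $\square$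

So $\operatorname{Ess}^*(G)$ is always free over the polynomial generators that $D$ detects. What is left of the center is a direct factor.

## 3. Direct factors: two polynomial directions, and what is unclear about a third

We push this approach as far as it goes. This proves Theorem B. Write $H=H^*(G)$, $\mathcal E=\operatorname{Ess}^*(G)$, and $A=H$ if $p=2$, $A=H^{\rm ev}$ if $p$ is odd. By Evens–Venkov, $A$ is noetherian and $H$ is a finite $A$-module. The $\zeta_i$ lie in $A$: for $p$ odd, an odd-degree element squares to zero, so it cannot be regular on the non-zero ring $H/(\zeta_1,\dots,\zeta_{i-1})$. As $H/\operatorname{Ann}_H\mathcal E$ is finite over $A/\operatorname{Ann}_A\mathcal E$, we have $\dim_A\mathcal E=d$.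

**Proof of Theorem B(a).**

**Step 1. A claim that lets us follow associated primes through a regular sequence.** Let $X$ be a finitely generated $A$-module, $x\in A$ an $X$-regular element, $\mathfrak p\in\operatorname{Ass}X$. Then every minimal prime $Q$ of $\mathfrak p+(x)$ is in $\operatorname{Ass}(X/xX)$. To see this, localize at $Q$. Let $W=\{t\in X:\mathfrak pt=0\}\ne0$. If $W\subset xX$, then every $t\in W$ is $xt'$ with $x\mathfrak pt'=0$, hence $\mathfrak pt'=0$ and $t'\in W$; so $W=xW$, and $W=0$ by Nakayama, a contradiction. So $X/xX$ has a non-zero element killed by $\mathfrak p+(x)$. Its annihilator lies in an associated prime of $X/xX$, which contains $\mathfrak p+(x)$; in the localized ring the only such prime is $Q$.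

**Step 2. $\mathcal E$ is finitely generated over $P=k[\zeta_1,\dots,\zeta_d]$.** Let $\mathfrak p$ be a minimal prime of $\mathcal E$. Then $\mathfrak p\in\operatorname{Ass}\mathcal E\subset\operatorname{Ass}H$ and $\dim A/\mathfrak p\le d$. We show by induction on $i$ that every minimal prime $Q$ of $\mathfrak p+(\zeta_1,\dots,\zeta_i)$ is associated to $H/(\zeta_1,\dots,\zeta_i)H$. For $i=0$ this is $\mathfrak p\in\operatorname{Ass}H$. For $i\ge1$, $Q$ contains a minimal prime $Q'$ of $\mathfrak p+(\zeta_1,\dots,\zeta_{i-1})$ and is minimal over $Q'+(\zeta_i)$; apply Step 1 to $Q'$, $x=\zeta_i$ and $X=H/(\zeta_1,\dots,\zeta_{i-1})H$. Since $\zeta_{i+1}$ is regular on $H/(\zeta_1,\dots,\zeta_i)H$, it lies in no such $Q$, so the dimension drops at each step, and $\dim A/(\mathfrak p+(\zeta_1,\dots,\zeta_d))\le0$. This holds for every minimal prime $\mathfrak p$ of $\mathcal E$, so $\mathcal E/(\zeta)\mathcal E$ is finite-dimensional. By graded Nakayama, $\mathcal E$ is finitely generated over $P$. Finally $P$ is a polynomial ring: for indeterminates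 $X_i\mapsto\zeta_i$, regularity gives $\operatorname{Tor}_1^{k[X]}(H,k)=0$, so the bounded below module $H$ is free and non-zero over $k[X]$, and $k[X]\to H$ is injective.

**Step 3. Freeness is the Cohen–Macaulay property.** By Auslander–Buchsbaum, $\mathcal E$ is free over $P$ if and only if $\operatorname{depth}_P\mathcal E=d$. Since $A/\operatorname{Ann}_A\mathcal E\subset\operatorname{End}_P(\mathcal E)$ is finite over $P$, $\operatorname{depth}_P\mathcal E=\operatorname{depth}_A\mathcal E$. As $\dim_A\mathcal E=d$, freeness is equivalent to $\mathcal E$ being Cohen–Macaulay. $\square$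

**Proof of Theorem B(b).**

**Step 1. Split off the part of the center outside $\Phi(G)$.** Let $C=\Omega_1(Z(G))$, the subgroup of central elements with $g^p=1$, of rank $d$. Put $D=C\cap\Phi(G)$ and choose $E$ with $C=D\times E$. Then $E\cap\Phi(G)\le E\cap D=1$. Choose $G'\ge\Phi(G)$ with $G'/\Phi(G)$ a complement of $E\Phi(G)/\Phi(G)$ in $G/\Phi(G)$. Then $G=G'E$, $G'\cap E\le\Phi(G)\cap E=1$ and $E$ is central, so $G=G'\times E$. By hypothesis $e=\operatorname{rank}E\le2$. Moreover $\Phi(G')=\Phi(G)$. Also $D\le C\cap G'=\Omega_1(Z(G'))$, and both have rank $d-e$, so $D=\Omega_1(Z(G'))\le\Phi(G')$.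

**Step 2. Reduce to regularity of the generators of $H^*(E)$.** By Evens–Venkov, $H^*(D)$ is finite over the image of $H^{\rm ev}(G')$, so we can choose even-degree $\zeta_1',\dots,\zeta'_{d-e}\in H^*(G')$ restricting to parameters of $H^*(D)$. Let $y_1,\dots,y_e$ be the polynomial generators of $H^*(E)$ (degree 1 for $p=2$, Bocksteins for $p$ odd). As $D\to G\to E$ is trivial, $\psi_G(y_j)=1\otimes y_j$. So $\psi$ descends to $\mathcal E/(y_1,\dots,y_e)\mathcal E$ as in Lemma 1, and this module is free over $k[\zeta']$. Hence if $y_1,\dots,y_e$ is $\mathcal E$-regular, then $(y,\zeta')$ is an $\mathcal E$-regular sequence of length $d$, $\mathcal E$ is Cohen–Macaulay, and (a) finishes the proof.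

**Step 3. At most one direction.** For $e\le1$ regularity is clear, since $y_1$ is regular on $H^*(G')\otimes H^*(E)\supset\mathcal E$.

**Step 4. Two directions.** Let $e=2$. Again $y_1$ is regular on $\mathcal E$. To see that $y_2$ is regular on $\mathcal E/y_1\mathcal E$, let $y_2s=y_1g$ with $s,g\in\mathcal E$. As $y_1,y_2$ is $H$-regular, $s=y_1h$ and $g=y_2h$ with $h\in H$. Let $B$ be a maximal subgroup and $h'=\operatorname{res}_Bh$. Then $y_1h'=y_2h'=0$ on $B$. Since $\operatorname{rank}E=2$ there is $1\ne\epsilon\in B\cap E$. Choose $v\in\operatorname{Hom}(E,\mathbb F_p)$ with $v(\epsilon)\ne0$, viewed as a homomorphism on $G$. Then $B=\ker(v|_B)\times\langle\epsilon\rangle$. The $\mathbb F_p$-combination $y_v$ of $y_1,y_2$ belonging to $v$ restricts on $B$ to $1\otimes y_\epsilon$, where $y_\epsilon$ is a non-zero multiple of the polynomial generator of $H^*(\langle\epsilon\rangle)$. So $y_v$ is regular on $H^*(B)$, and $y_vh'=0$ gives $h'=0$. As $B$ was arbitrary, $h\in\mathcal E$ and $s\in y_1\mathcal E$. $\square$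

Try the same with $e=3$. A relation $y_3s=y_1g_1+y_2g_2$ in $\mathcal E$ gives $s=y_1h_1+y_2h_2$ with $h_i\in H$, but now $(h_1,h_2)$ is determined only up to adding $(y_2t,-y_1t)$. On $B$ we learn the single equation $y_1h_1'+y_2h_2'=0$. When $y_1,y_2$ is regular on $H^*(B)$ this says $h_1'=y_2t_B$, $h_2'=-y_1t_B$ for some $t_B\in H^*(B)$. To move $h_1,h_2$ into $\mathcal E$ one would need one class $t\in H$ restricting to every $t_B$, and nothing provides it. This is the exact point where the argument stops. We shall exploit it with a relation among three elements of $\operatorname{Ess}^*$ whose coefficients form a regular sequence of length three in $H^*(E)$.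

## 4. A Poincaré duality quotient and the module $M$

From now on $p=2$ and $K$ is a field of characteristic 2.

**Setting.** $G_0\ne1$ is a 2-group all of whose involutions are central, $D=\Omega_1(G_0)$ (the identity and the involutions) has rank $f$, and $D\le\Phi(G_0)$. Put $n=|G_0:D|$, $H=H^*(G_0,K)$ and $A_2=H^1(G_0,\mathbb F_2)\subset H^1$.

Note $n\geq2$: if $D=G_0$, then $\Phi(G_0)=1$ and so $D=1$.

**Lemma 2.** There are $\zeta_1,\dots,\zeta_f\in H^*(G_0,\mathbb F_2)$, all of degree $n$, which restrict to a homogeneous system of parameters of $H^*(D)$, such that $H$ is free of finite rank over $K[\zeta]$ and $R=H/(\zeta)$ is a Poincaré duality algebra with top degree $\sigma=f(n-1)$: there is an isomorphism $\int\colon R_\sigma\to K$, and the pairings $R_j\times R_{\sigma-j}\to K$, $(x,y)\mapsto\int xy$, are perfect.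

*Example.* For $Q_8$ this is the $R$ of Section 1, with $\sigma=3$; the pairing $R_1\times R_2\to R_3$ is $x\cdot y^2=y\cdot x^2=x^2y$, $x\cdot x^2=y\cdot y^2=0$.

**Step 1. Choose the $\zeta_i$ as Euler classes.** Let $\chi_1,\dots,\chi_f$ be a basis of $\operatorname{Hom}(D,\{\pm1\})$, let $V_i=\operatorname{Ind}_D^{G_0}\chi_i$, a real representation of dimension $n$, and let $\zeta_i=w_n(V_i)$ be its mod 2 Euler class. As $D$ is central, $V_i|_D=n\chi_i$. So $\zeta_i|_D=\hat\chi_i^{\,n}$, where $\hat\chi_1,\dots,\hat\chi_f$ are polynomial generators of $H^*(D)$. These are parameters. By Lemma 1, $H$ is free over $K[\zeta]$, so $\zeta_1,\dots,\zeta_f$ is $H$-regular.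

**Step 2. Find a closed manifold.** $G_0$ acts freely on $X=\prod_iS(V_i)$. Indeed, if $g\ne1$ fixed a point, then so would a power of $g$ that is an involution $t\in D$. But $\chi_i(t)=-1$ for some $i$, and $t$ acts as $-1$ on $S(V_i)$. As $n\ge2$, $X$ is connected, so $X/G_0$ is a closed connected manifold of dimension $\sigma=f(n-1)$.

**Step 3. Its cohomology is $R$.** Let $B_i=EG_0\times_{G_0}\prod_{l\le i}S(V_l)$. Then $B_i\to B_{i-1}$ is a sphere bundle with Euler class $\zeta_i$, and its Gysin sequence is
$$\cdots\to H^{j-n}(B_{i-1})\xrightarrow{\zeta_i}H^j(B_{i-1})\to H^j(B_i)\to H^{j-n+1}(B_{i-1})\xrightarrow{\zeta_i}\cdots .$$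
Inductively $H^*(B_{i-1},K)=H/(\zeta_1,\dots,\zeta_{i-1})$, on which $\zeta_i$ is a nonzerodivisor, so $H^*(B_i,K)=H/(\zeta_1,\dots,\zeta_i)$ as rings. Since $B_f\simeq X/G_0$, we get $R=H^*(X/G_0,K)$. This is finite-dimensional and satisfies Poincaré duality. Finite-dimensionality of $R$ makes the rank of $H$ over $K[\zeta]$ finite. $\square$

If $n\ge8$ then $(\zeta)$ starts in degree at least 8, so
$$R_j=H^j\qquad(j\le7).\tag{3}$$

Put
$$N=\bigcap_{0\ne a\in A_2}aR .$$
This is a graded ideal of $R$. By duality $(aR)^\perp=\operatorname{Ann}_R(a)$, since $\int(ar)s=0$ for all $r$ means $as=0$; hence $aR=(\operatorname{Ann}_Ra)^\perp$.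

Let $E=(\mathbb Z/2)^e$, $S=H^*(E,K)=K[y_1,\dots,y_e]$, $E^*=\operatorname{Hom}(E,\mathbb F_2)\subset S_1$, and $G=G_0\times E$, so $H^*(G,K)=H\otimes S$.

**Definition (the bar substitution).** For $0\ne v\in E^*$ choose a complementary basis of $E^*$, let $S_v$ be the polynomial ring on it, and write $S=S_v[v]$. For $a\in A_2$ (with $a=0$ allowed) and $g\in R\otimes S$ let $\bar g\in R\otimes S_v$ be obtained by substituting $v\mapsto a$.

Since $\bar g$ is the image of $g$ in $(R\otimes S)/(v+a)$, we have $\bar g=0$ if and only if $g\in(v+a)(R\otimes S)$. This condition does not depend on the chosen complement. For instance, if $e=1$, then $S=K[v]$, $S_v=K$, and $\overline{v^2}=a^2$.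

**Lemma 3.** $\operatorname{Ess}^*(G)/(\zeta)\operatorname{Ess}^*(G)\cong M$ as $S$-modules, where
$$M=\{g\in N\otimes S:\ \bar g=0\text{ for all }0\ne v\in E^*,\ a\in A_2\}.$$

**Step 1. Reduce the definition of $\operatorname{Ess}^*$ modulo $(\zeta)$.** The maximal subgroups of $G$ are the $\ker\varphi$, $0\ne\varphi\in A_2\oplus E^*$, and all contain $D$, as $D\le\Phi(G_0)\le\Phi(G)$. By Lemma 1, in the exact sequences
$$0\to\operatorname{Ess}^*(G)\to H^*(G)\to I\to0,\qquad 0\to I\to\prod_\varphi H^*(\ker\varphi)\to Q\to0$$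
all modules are free over $K[\zeta]$, so both stay exact modulo $(\zeta)$. Thus $\operatorname{Ess}^*(G)/(\zeta)\operatorname{Ess}^*(G)$ is the kernel of $R\otimes S\to\prod_\varphi H^*(\ker\varphi)/(\zeta)$.

**Step 2. Identify the kernel for one $\varphi$.** The same argument for a single $\varphi$, whose restriction map has kernel $\varphi H^*(G)$ by (1), shows that the kernel of $R\otimes S\to H^*(\ker\varphi)/(\zeta)$ is $\varphi(R\otimes S)$. So the module is $\bigcap_\varphi\varphi(R\otimes S)$.

**Step 3. Sort the $\varphi$.** Those in $A_2$ give $\bigcap_a(aR)\otimes S=N\otimes S$. Those of the form $v+a$ with $v\ne0$ give the conditions $\bar g=0$. $\square$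

If $\operatorname{Ess}^*(G)$ is free over $K[\zeta,y]$, then $M$ is free over $S$. So we want $M$ not free.

*Test: $Q_8\times E$, any $e$.* Here $N=R_2\oplus R_3$. Write $g=g_2+g_3$ with $g_j\in R_j\otimes S$, and expand $g_j=\sum_iv^ig_{j,i}$. Since $R_4=0$, $\bar g=g_{2,0}+(a\,g_{2,1}+g_{3,0})$, so $g\in M$ means $g_{2,0}=0$ and $a g_{2,1}+g_{3,0}=0$ for all $a\in A_2$. Taking $a=0$ gives $g_{3,0}=0$. Then $ag_{2,1}=0$ for all $a$, so $g_{2,1}=0$ by the pairing. Hence $v^2\mid g_2$ and $v\mid g_3$ for every $v$, and
$$M=L^2(R_2\otimes S)\oplus L(R_3\otimes S),$$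
which is free. As $\zeta$ is $\operatorname{Ess}^*$-regular and $y_1,\dots,y_e$ is $M$-regular, $\operatorname{Ess}^*(Q_8\times E)$ is free over $K[\zeta,y]$ for every $e$ (finite generation and depth $1+e$). In this example the different degrees of $N$ do not interact. To break freeness they must.

## 5. Three elements of $M$ and a relation of Dickson invariants

**Definition (Dickson invariants).** $\prod_{v\in E^*}(X+v)=\sum_{i=0}^ec_iX^{2^i}$, with $c_e=1$ and $c_0=L=\prod_{v\ne0}v$.

For $e=2$: $c_0=y_1y_2(y_1+y_2)$ and $c_1=y_1^2+y_1y_2+y_2^2$. In general $\deg c_i=2^e-2^i$. By Dickson's theorem $c_0,\dots,c_{e-1}$ is a regular sequence in $S$.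

**Proposition 4.** Let $u,z\in N$ be homogeneous, $\deg z=\deg u+1$, with
$$az=a^2u,\qquad a^5u=0\qquad\text{for all }a\in A_2,\tag{4}$$
and suppose no $n\in N$ satisfies $an=a^4u$ for all $a\in A_2$. If $e\ge3$ and $e>\deg u+3$, then $M$ is not free over $S$.

The idea is that $\bar L$ is divisible by $a$, that $\bar c_1$ is nearly $\bar L/a$, and that $az=a^2u$; so $\overline{Lu}$ and $\overline{c_1z}$ nearly cancel. The element $Lu+c_1z$ ties the degrees of $u$ and $z$ together.

**Step 1. Substitution formulas.** Fix $v\ne0$ and $a\in A_2$, and put $\Lambda=L/v$. From $\sum_ic_iv^{2^i}=0$, dividing by $v^2$,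
$$\Lambda=c_1+c_2v^2+c_3v^6+\cdots+v^{2^e-2}.$$
Substituting $v\mapsto a$,
$$\bar L=a\bar\Lambda,\qquad\bar c_1=\bar\Lambda+a^2\omega,\qquad\omega=\bar c_2+a^4\bar c_3+\cdots.\tag{5}$$
From (4), $a^2z=a^3u$, $a^3z=a^4u$, $a^4z=a^5u=0$. Put $q=Lu+c_1z$. By (4) and (5),
$$a\bar q=(a\bar L+a^2\bar c_1)u=a^2(\bar\Lambda+\bar c_1)u=a^4\omega u=a^4\bar c_2u,\tag{6}$$
where the last equality uses $a^8u=0$.

**Step 2. $\bar\Lambda$ is injective on $N\otimes S_v$**; this lets us cancel it later. Indeed $\bar\Lambda=\Lambda|_{v=0}+a(\cdots)$, and $\Lambda|_{v=0}\in S_v$ is a product of non-zero linear forms, hence a nonzerodivisor. The element $a$ is nilpotent because $R$ is finite-dimensional. If $s$ is injective, $\nu$ is nilpotent, they commute, and $(s+\nu)t=0$, then $s^jt=\pm\nu^jt=0$ for large $j$, so $t=0$.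

**Step 3. Three elements of $M$.** Put
$$k_1=L^2q,\qquad k_2=L\,(c_1^2q+L^2c_2z),\qquad k_3=L^4z .$$
They lie in $N\otimes S$ and are homogeneous. They lie in $M$, because
$$\bar k_1=\bar\Lambda^2a\cdot a\bar q=\bar\Lambda^2a^5\bar c_2u=0,\qquad \bar k_3=\bar\Lambda^4a^4z=0,$$
$$\bar k_2=\bar\Lambda\bigl(\bar c_1^2\,a\bar q+a^3\bar\Lambda^2\bar c_2z\bigr)=\bar\Lambda\bar c_2a^4(\bar c_1^2+\bar\Lambda^2)u=\bar\Lambda\bar c_2a^8\omega^2u=0 .$$
Since $Lk_2=c_1^2L^2q+L^4c_2z$, they satisfy
$$c_2k_3=Lk_2+c_1^2k_1.\tag{7}$$

**Step 4. Suppose $M$ is free, and divide.** Since $e\ge3$, the sequence $L,c_1^2,c_2$ is $S$-regular, hence $M$-regular. By (7), $k_3=Lf'+c_1^2f''$ with homogeneous $f',f''\in M$. In the free $S$-module $N\otimes S$ we get $L(f'+L^3z)=c_1^2f''$. As $L,c_1^2$ is regular,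
$$f''=Lg,\qquad f'=L^3z+c_1^2g\qquad\text{with }g\in N\otimes S .$$

**Step 5. Extract what membership in $M$ says about $g$.** From $f''\in M$: $a\bar\Lambda\bar g=0$, so $a\bar g=0$ by Step 2, and then $\bar c_1^2\bar g=(\bar\Lambda^2+a^4\omega^2)\bar g=\bar\Lambda^2\bar g$. From $f'\in M$: $0=\bar L^3z+\bar c_1^2\bar g=\bar\Lambda^3a^3z+\bar\Lambda^2\bar g=\bar\Lambda^3a^4u+\bar\Lambda^2\bar g$. So
$$\bar g=\bar\Lambda a^4u .$$
For $a=0$ this says $v\mid g$. As $v\ne0$ is arbitrary and the $v$ are pairwise coprime, $g=Lg'$ with $g'\in N\otimes S$. Then $\bar g=a\bar\Lambda\bar g'$, and cancelling $\bar\Lambda$,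
$$a\,\bar g'=a^4u\quad\text{in }N\otimes S_v,\ \text{for all }0\ne v\in E^*,\ a\in A_2,\tag{8}$$
and for every choice of complement of $v$.

**Step 6. Average over the points of $E$ to obtain the forbidden $n$.** With $\ell=\deg L=2^e-1$ and $\deg c_1=\ell-1$: $\deg k_3=4\ell+\deg u+1$, $\deg f''=2\ell+\deg u+3$, and so $\deg g'=\deg u+3<e$. Write $g'=\sum_ig_i'$ with $g'_i\in N_{\deg u+3-i}\otimes S_i$; then $g_i'=0$ for $i\ge e$. For $0\ne P\in E$ choose $v$ with $v(P)=1$ and a complementary basis vanishing at $P$, and set the latter to $0$ in (8). A form $s\in S_i$ becomes $s(P)v^i$, and then $s(P)a^i$. So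
$$\sum_ia^{i+1}g_i'(P)=a^4u .$$
Sum over the $2^e-1$ points $P\ne0$. The right side gives $a^4u$. On the left, a monomial of degree $<e$ sums to $0$ over $\mathbb F_2^e$, because some variable does not occur in it; for $i\ge1$ it vanishes at $0$, so its sum over $P\ne0$ is also $0$. Only $i=0$ survives, and $a\,g_0'=a^4u$ for all $a\in A_2$, with $g_0'\in N$. This is a contradiction. $\square$

*Remark.* The condition on $n$ is the right one for this $k_3$. If $n\in N$ did satisfy $an=a^4u$ for all $a$, then $f''=L^2n$ and $f'=L^3z+c_1^2Ln$ would satisfy $Lf'+c_1^2f''=L^4z=k_3$. They would lie in $M$: $\bar f''=\bar\Lambda^2a^5u=0$ and $\bar f'=\bar\Lambda a^4u(\bar\Lambda^2+\bar c_1^2)=\bar\Lambda a^8\omega^2u=0$.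

## 6. The group $G_0$, its spectral sequence and its weights

Let $f=3000$, $m=100$, and let $G_0$ be as in Theorem A. $K\supseteq F$ is a field. Indices of $x$ and $z$ are in $\mathbb Z/f$.

**Step 1. $G_0$ fits the setting of Section 4.** The cocycle $aa'^{\,2^m}$ is biadditive, so $G_0$ is a group, and $(a,b)^2=(0,a^{1+2^m})$. Hence all involutions lie in $D=\{(0,b)\}$, which is central, of rank $f$ and index $n=2^{3000}$. It remains to see $D\le\Phi(G_0)$, which contains all squares. The functions $a\mapsto a^{2^i+2^{i+m}}$, $i\in\mathbb Z/f$, are linearly independent: the sets $\{i,i+m\}$ are distinct as $2m\not\equiv0$, so the exponents are distinct after reduction to $(0,2^f-1)$. So for $\beta\ne0$ the function $\operatorname{Tr}(\beta a^{1+2^m})=\sum_i\beta^{2^i}a^{2^i+2^{i+m}}$ is not zero. No non-zero functional $\operatorname{Tr}(\beta\,\cdot)$ kills all squares, and $D\le\Phi(G_0)$. Thus $\sigma=f(n-1)=3000(2^{3000}-1)$, and (3) holds.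

**Step 2. The spectral sequence.** Let $x_i(a,b)=a^{2^i}$ and $z_i(b)=b^{2^i}$. For $D\to G_0\to F$ we have
$$E_2=K[x_i]\otimes K[z_i],\qquad d_2z_i=x_ix_{i+m},$$
since the push-forward of the extension class along $z_i$ has cocycle $(aa'^{\,2^m})^{2^i}=a^{2^i}a'^{\,2^{i+m}}$. The $x_ix_{i+m}$ are distinct monomials, so $H^1(G_0,K)=\bigoplus Kx_i$. The non-zero elements of $A_2=\operatorname{Hom}(F,\mathbb F_2)$ are
$$a_\alpha=\operatorname{Tr}(\alpha\,\cdot)=\sum_i\alpha^{2^i}x_i,\qquad\alpha\in F^\times.$$
Squaring and reindexing,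
$$a_\alpha^2=\sum_i\alpha^{2^i}x_{i-1}^2,\qquad a_\alpha^4=\sum_i\alpha^{2^i}x_{i-2}^4 .\tag{9}$$

**Step 3. The next differential.** Extend $\mathrm{Sq}^1$ $K$-linearly from $\mathbb F_2$-cohomology; it is a derivation. From $\mathrm{Sq}^1a_\alpha=a_\alpha^2$, (9) and the linear independence of the functions $\alpha\mapsto\alpha^{2^i}$ we get $\mathrm{Sq}^1x_i=x_{i-1}^2$, and likewise $\mathrm{Sq}^1z_i=z_{i-1}^2$. Since transgression commutes with $\mathrm{Sq}^1$,
$$d_3(z_{i-1}^2)=\mathrm{Sq}^1(x_ix_{i+m})=x_{i-1}^2x_{i+m}+x_ix_{i+m-1}^2 .\tag{10}$$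
Let $F^sH^n$ be the filtration with $F^s/F^{s+1}=E_\infty^{s,n-s}$. The group $F^nH^n$ is the image of inflation from $F$; we call its elements *inflated*. They are the polynomials of degree $n$ in the $x_i$.

**Step 4. Weights.** $\Gamma=F^\times$ acts on $G_0$ by $(a,b)\mapsto(\alpha a,\alpha^{1+2^m}b)$. Since $|\Gamma|=2^f-1$ is odd and $K\supseteq F$, everything splits into weight spaces indexed by $\mathbb Z/(2^f-1)$. The class $x_i$ has weight $2^i$, and $z_i$ has weight $2^i+2^{i+m}$. We say that $x_i$ has *exponent* $i$ and $z_i$ has exponents $i,i+m$. A monomial of degree $n$ in the $x$'s and $z$'s has at most $2n$ exponents, and its weight is the sum of $2^\epsilon$ over its exponents. $\Gamma$ permutes the $a_\alpha$ transitively.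

## 7. What duality asks of low degrees

By Poincaré duality, elements $u,z$ near the top degree $\sigma$ are linear functionals on low-degree cohomology. We translate Proposition 4 accordingly.

**Lemma 5.** Let $K\supseteq F$ and let $R,\sigma,N$ be as in Section 4 for the group $G_0$. Suppose that every $0\neq a\in A_2$ acts injectively $H^n(G_0,K)\to H^{n+1}(G_0,K)$ for $n=5,6$, and that there is a linear map $U\colon H^6(G_0,K)\to K$ with:

* (U1) $U$ vanishes on $F^6H^6$;
* (U2) if $r_i\in H^4$ and $\sum_ix_ir_i=0$, then $U(\sum_ix_{i-1}^2r_i)=0$;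
* (U3) there are $\rho\in H^2$, $\lambda\in K$ with $x_m\rho=\lambda x_0x_{m+1}x_{2m}$ and $U(x_{m-2}^4\rho)=1$.

Then there are $u\in N_{\sigma-6}$, $z\in N_{\sigma-5}$ satisfying (4), such that no $n\in N$ has $an=a^4u$ for all $a\in A_2$.

**Step 1. $N$ is everything in the relevant degrees.** By (3), $(\operatorname{Ann}_Ra)_n=0$ for $n=5,6$ and $0\ne a\in A_2$. By duality $(aR)_{\sigma-5}=R_{\sigma-5}$ and $(aR)_{\sigma-6}=R_{\sigma-6}$ for all $a\ne0$. So $R_{\sigma-5},R_{\sigma-6}\subset N$.

**Step 2. Define $u$ and $z$.** Let $u\in R_{\sigma-6}$ be given by $\int ur=U(r)$ for $r\in R_6$. Let $Z\colon R_5\to K$ be a linear extension of $Z(\sum_ix_ir_i)=U(\sum_ix_{i-1}^2r_i)$ ($r_i\in R_4$), which is well defined by (U2), and let $z\in R_{\sigma-5}$ be given by $\int zr=Z(r)$. By Step 1, $u,z\in N$.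

**Step 3. Verify (4).** For $r\in R_4$, $\int x_izr=U(x_{i-1}^2r)=\int x_{i-1}^2ur$. Hence $x_iz=x_{i-1}^2u$, and $az=a^2u$ for all $a\in A_2$ by (9). For $r\in R_1$, $a^5r$ is inflated, so $\int a^5ur=U(a^5r)=0$ by (U1). Hence $a^5u=0$.

**Step 4. Exclude $n$.** Suppose $n\in N$ satisfies $an=a^4u$ for all $a$; we may take $n\in R_{\sigma-3}$. By (9), $\sum_i\alpha^{2^i}(x_in-x_{i-2}^4u)=0$ for all $\alpha\in F$. By linear independence of the maps $\alpha\mapsto\alpha^{2^i}$, $x_in=x_{i-2}^4u$ for all $i$. With (U3) and (U1),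
$$0=\int n\,(x_m\rho+\lambda x_0x_{m+1}x_{2m})=U(x_{m-2}^4\rho)+\lambda U(x_{-2}^4x_{m+1}x_{2m})=1+0,$$
a contradiction. $\square$

Two tasks remain: injectivity (Section 8) and the functional $U$ (Section 9).

## 8. Multiplication by a degree-one class is injective in degrees at most 6

No $a\in A_2$ can be injective on all of $R$, since $a$ is nilpotent there. The claim concerns low degrees only. The model is this: if $H$ were $H'[x_j]$ and $T=x_j+T'$ with $T'\in H'$, then $Ty=0$ for $y=\sum_\epsilon Y_\epsilon x_j^\epsilon$ would give $Y_\epsilon=T'Y_{\epsilon+1}$ (up to sign), and $y=0$ by descending induction. $H^*(G_0)$ is not of this form, but in a given weight and low degree there is an index $j$ far from all exponents that can occur, and there $x_j$ behaves like a free variable. The bookkeeping tool is binary carrying.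

**Lemma 6.** Let $\epsilon_1,\dots,\epsilon_q\in\mathbb Z/f$, $1\le q<f$. There is a unique non-empty $P\subset\mathbb Z/f$ with $\sum_l2^{\epsilon_l}\equiv\sum_{p\in P}2^p\pmod{2^f-1}$ (the *bit set*), and $|P|\le q$. The $\epsilon_l$ can be partitioned into blocks indexed by $p\in P$; the members of block $p$ have the form $p-\delta$ with $0\le\delta\le q-1$, and $\sum2^{-\delta}=1$ over the block. In particular the sum is $\not\equiv0$.

*Example.* Exponents $0,0,1$: two $0$'s become a $1$, two $1$'s become a $2$. So $P=\{2\}$, with one block, $\delta=2,2,1$, and $\frac14+\frac14+\frac12=1$.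

*Proof.* Repeatedly replace two equal exponents $\epsilon,\epsilon$ by $\epsilon+1$ until all are distinct; this preserves the sum modulo $2^f-1$. Each surviving $p$ is the root of a binary tree, in which every inner vertex has two children, whose leaves at depth $\delta$ are exponents $p-\delta$. Such a tree with at most $q$ leaves has depth at most $q-1$, and $\sum2^{-\delta}=1$ over its leaves. Uniqueness: non-empty subsets of $\mathbb Z/f$ have distinct sums in $[1,2^f-1]$, which are distinct modulo $2^f-1$. Since $|P|\le q<f$, the sum is not $2^f-1$, so it is $\not\equiv0$. $\square$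

**Proposition 7.** For $n\le6$ every $0\ne a\in A_2$ acts injectively $H^n(G_0,K)\to H^{n+1}(G_0,K)$.

**Step 1. Set up, and choose an empty window.** By transitivity of $\Gamma$ take $a=a_1=T=\sum_ix_i$. The case $n=0$ is clear. Let $1\le n\le6$, $y\in H^n$, $Ty=0$, and let $w$ be a weight with $H^n_w\ne0$; we show $y_w=0$. There is a monomial of degree $n$ and weight $w$, so $w$ is the sum of $2^\epsilon$ over between $1$ and $12$ exponents, and its bit set $P$ has at most 12 elements. Let
$$\mathcal C=\bigcup_{p\in P}[p-29,p],\qquad\mathcal J=[j-29,j+2],$$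
with $j$ chosen such that $\mathcal J$ is disjoint from $\mathcal C$, $\mathcal C+m$ and $\mathcal C-m$. Each of the at most $12\cdot3$ intervals excludes $61$ values of $j$, so at most $12\cdot3\cdot61=2196<f$ values are excluded. Also $\mathcal J\cap(\mathcal J\pm m)=\emptyset$, as $\mathcal J$ is an interval of length 32 and $m=100$, $f=3000$.

**Step 2. Monomials split at the window.** For $0\le\epsilon\le7$ let $\mathcal S_\epsilon$ be the set of weights $w-\sum_{l=1}^\epsilon2^{i_l}$, $i_l\in\mathcal C$. Let $w'\in\mathcal S_\epsilon$, and let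
$$W'=w'+q2^j\ (0\le q\le7)\qquad\text{or}\qquad W'=w'+q2^j-2^i\ (i\in\mathcal J,\ 1\le q\le7).$$
Let $\kappa$ be a monomial in the $x$'s and $z$'s of degree $\le8$ and weight $W'$. Then $\kappa\prod_lx_{i_l}$ (times $x_i$ in the second case) has weight $w+q2^j$ and at most $16+7+1=24$ exponents. The disjoint union of $P$ and the bits of $q2^j$, which lie in $[j,j+2]\subset\mathcal J$, is non-empty and has at most $15<f$ elements. So $w+q2^j\not\equiv0$, and this union is its bit set. In particular there is at least one exponent, and Lemma 6 applies. Each exponent in the block of $p$ lies in $[p-23,p]$. Therefore all exponents lie in $\mathcal C\cup\mathcal J$, and those in $\mathcal J$ are exactly the members of the blocks of bits in $[j,j+2]$, so they contribute weight $q2^j$.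

No $z_l$ dividing $\kappa$ has an exponent in $\mathcal J$, since its other exponent would lie in $\mathcal J\pm m$, which is disjoint from $\mathcal C\cup\mathcal J$. So $\kappa=\kappa'\mu$ uniquely, where $\mu$ is a monomial in the $x_l$, $l\in\mathcal J$, of weight $q2^j$ (respectively $q2^j-2^i$), and $\kappa'$ has weight $w'$ and no exponents in $\mathcal J$. Conversely, by the case $q=0$ of what was just shown, every monomial of degree $\le8$ and weight $w'$ has no exponents in $\mathcal J$. Hence in total degrees $\le8$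
$$E_2(W')=\bigoplus_\mu E_2(w')\,\mu ,\tag{11}$$
with $\mu$ running over the monomials of degree $\le8$ in the $x_l$, $l\in\mathcal J$, of the weight just named.

**Step 3. The splitting passes to cohomology.** The $\mu$ are permanent cycles, so multiplication gives maps of spectral sequences $\Phi_r\colon\bigoplus_\mu E_r(w')[-|\mu|]\to E_r(W')$. We show by induction on $r$ that $\Phi_r$ is bijective in total degrees $\le7$ and injective in total degree $8$. For $r=2$ this is (11). Suppose it holds for $\Phi_r$.

* Let $t\le7$ be the total degree. An element $c$ is a cycle if and only if $\Phi_rc$ is, by injectivity in degree $t+1\le8$; and $\Phi_r$ is bijective in degree $t$, so it is bijective on cycles. Boundaries in degree $t$ come from degree $t-1\le6$, where $\Phi_r$ is bijective, so it is bijective on boundaries. Hence $\Phi_{r+1}$ is bijective in degree $t$.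
* Let $c$ be a cycle of degree 8 with $\Phi_rc=d_rc'$. Then $c'$ has degree 7, so $c'=\Phi_rc''$, $\Phi_r(c-d_rc'')=0$, and $c=d_rc''$. Hence $\Phi_{r+1}$ is injective in degree 8.

Passing to $E_\infty$ and to the finite filtrations (multiplication by $\mu$ maps $F^s$ to $F^{s+|\mu|}$),
$$H^t_{W'}=\bigoplus_\mu H^{t-|\mu|}_{w'}\,\mu\qquad(t\le7).\tag{12}$$

**Step 4. The recursion.** For $w'\in\mathcal S_\epsilon$, $0\le\epsilon\le n+1$, let $Y_\epsilon(w')\in H^{n-\epsilon}_{w'}$ be the coefficient of $\mu=x_j^\epsilon$ in $y_{w'+\epsilon2^j}$, in the sense of (12). Then $Y_0(w)=y_w$ and $Y_{n+1}=0$ for degree reasons. Let $0\le\epsilon\le n$ and $w'\in\mathcal S_\epsilon$. The component of $Ty=0$ in weight $W=w'+(\epsilon+1)2^j$ is $\sum_ix_i\,y_{W-2^i}=0$ in $H^{n+1}_W$, where $n+1\le7$ and $\epsilon+1\le7$. We read off the coefficient of $x_j^{\epsilon+1}$. If $y_{W-2^i}\ne0$, there is a monomial of degree $n$ and weight $W-2^i$; multiplied by $x_i$ it has weight $W$ and degree $\le7$, so $i\in\mathcal C\cup\mathcal J$ by Step 2.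

* For $i\in\mathcal C$, $w'-2^i\in\mathcal S_{\epsilon+1}$ and $W-2^i=(w'-2^i)+(\epsilon+1)2^j$. Multiplying the expansion of $y_{W-2^i}$ by $x_i$ multiplies its coefficients by $x_i$, so the contribution is $x_iY_{\epsilon+1}(w'-2^i)$.
* For $i\in\mathcal J$, $y_{W-2^i}=\sum_\mu c_\mu\mu$ with $c_\mu$ of weight $w'$ and $\mu$ of weight $(\epsilon+1)2^j-2^i$. We have $x_i\mu=x_j^{\epsilon+1}$ only if $i=j$ and $\mu=x_j^\epsilon$. The contribution is $Y_\epsilon(w')$.

So
$$Y_\epsilon(w')=\sum_{i\in\mathcal C}x_i\,Y_{\epsilon+1}(w'-2^i).$$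
As $Y_{n+1}=0$, descending induction gives $Y_\epsilon=0$ for all $\epsilon$, and $y_w=Y_0(w)=0$. $\square$

## 9. A functional on $H^6$ that respects the linear syzygies

**Proposition 8.** There is a linear map $U\colon H^6(G_0,K)\to K$ with (U1), (U2), (U3).

The plan: concentrate $U$ in the single weight $w=2^0+2^{m+1}+2^{2m}$ of $x_0x_{m+1}x_{2m}$. Condition (U2) constrains $U$ through the syzygies $\sum x_ir_i=0$ with $r_i\in H^4$, so we compute all of these in weight $w$, modulo inflated coefficients, and then see that the constraints are compatible with $U(x_{m-2}^4\rho)=1$.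

**Step 1. Symbols and tridegrees; this replaces weights modulo $2^f-1$ by three rational numbers.** Write
$$a_i=x_i,\quad b_i=x_{m+i},\quad c_i=x_{2m+i},\quad u_i=z_i,\quad v_i=z_{m+i}\quad(-20\le i\le0),\qquad b_1=x_{m+1},$$
and assign tridegrees $a_i:(2^i,0,0)$, $b_i:(0,2^i,0)$, $c_i:(0,0,2^i)$, $u_i:(2^i,2^i,0)$, $v_i:(0,2^i,2^i)$. (In this section the letters $a_i,b_i,c_i,u_i,v_i$ have only this meaning.)

*Claim.* A monomial in the $x$'s and $z$'s with at most 20 exponents has weight $w$ if and only if it is a monomial in the symbols of tridegree $(1,2,1)$.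

"If": $2$ is invertible modulo $2^f-1$, and a symbol monomial of tridegree $(t_1,t_2,t_3)$ has weight $t_1+2^mt_2+2^{2m}t_3$. Conversely, the bit set of $w$ is $\{0,m+1,2m\}$, so by Lemma 6 the exponents lie in $[-19,0]\cup[m-18,m+1]\cup[2m-19,2m]$, and the three parts sum to $1,2,1$ in the normalization of the tridegrees. If $z_i$ occurs, both $i$ and $i+m$ lie in this union. As $m=100$ and $f=3000$, either $i$ is in the first interval and $i+m$ in the second, so $i\in[-18,0]$ and $z_i=u_i$; or $i$ is in the second and $i+m$ in the third, so $i\in[m-18,m]$ and $z_i=v_{i-m}$. All occurring $x$'s are symbols. This proves the claim.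

Multiplying by $x_j$: a monomial with at most 19 exponents has weight $w-2^j$ if and only if $x_j$ is one of the symbols $a_i,b_i,c_i$ and the monomial is a symbol monomial of tridegree $(1,2,1)-\operatorname{tri}(x_j)$.

The polynomial ring on the symbols is a sub-dga of $(E_2,d_2)$, with $d_2u_i=a_ib_i$ and $d_2v_i=b_ic_i$, and $d_2$ preserves tridegrees. A monomial of degree $t$ has at most $2t$ exponents. So in weight $w$ and degrees $\le10$, and in weights $w-2^j$ and degrees $\le9$, the tridegree pieces of the symbol dga are all of $E_2$. Consequently in weight $w$ in degrees $\le9$, and in weights $w-2^j$ in degrees $\le8$, $E_3$ is given by the homology of the symbol dga. We need only degrees $\le7$. For $x_j$ not a symbol, weight $w-2^j$ contributes nothing.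

**Step 2. The $E_3$-page.** For each $i\le0$, since $u_i^2,v_i^2$ are $d_2$-cycles, we need the homology of $K[a_i,b_i,c_i]\otimes\langle1,u_i,v_i,u_iv_i\rangle$, the Koszul complex of $(a_ib_i,b_ic_i)$. First, $H_0=K[a_i,b_i,c_i]/(a_ib_i,b_ic_i)$. A 1-chain $gu_i+hv_i$ is a cycle if and only if $ga_i=hc_i$, so the 1-cycles are the multiples of
$$\rho_i=c_iu_i+a_iv_i .$$
Since $d_2(u_iv_i)=b_i\rho_i$, we get $H_1=K[a_i,c_i]\rho_i$ and $H_2=0$. Put $U_s=u_{s-1}^2$, $V_s=v_{s-1}^2$. By Künneth, $E_3$ of the symbol dga has as basis the products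
$$\prod_{i\in I}\rho_i\cdot(\text{monomial in the }U_s,V_s)\cdot\nu ,$$
where $I$ is a set and $\nu$ is a monomial in the $a,b,c$, not divisible by $b_i$ for $i\in I$ and not divisible by $a_ib_i$ or $b_ic_i$ for $i\le0$, $i\notin I$. The tridegrees are $\rho_i:(2^i,2^i,2^i)$, $U_s:(2^s,2^s,0)$, $V_s:(0,2^s,2^s)$. The (base, fibre) degrees are $\rho_i:(1,1)$ and $U_s,V_s:(0,2)$. The elements $\rho_i,a_i,b_i,c_i$ are $d_3$-cycles, and by (10), for $s\le0$,
$$d_3U_s=a_{s-1}^2b_s+a_sb_{s-1}^2,\qquad d_3V_s=b_{s-1}^2c_s+b_sc_{s-1}^2.\tag{13}$$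

Call $\rho_i,U_s,V_s$ *blocks* and the $a,b,c$ *variables*. Each block has total degree 2 and positive second degree. In the tridegrees below, first and third degree are $\le1$ and second degree is $\le2$. So $U_1,V_1$ do not occur, and products containing a block contain no $b_1$. Everything is symmetric under $a\leftrightarrow c$, $u\leftrightarrow v$, $U\leftrightarrow V$.

**Step 3. Some classes.** The elements $\rho_0,\rho_{-1}\in E_3^{1,1}$ are permanent cycles, since $d_r$ with $r\ge3$ leads to negative fibre degree. Let $\rho,\rho_-\in F^1H^2$ be weight-homogeneous representatives. As $b_i\rho_i=0$ in $E_3$, the classes $b_0\rho$ and $b_{-1}\rho_-$ lie in $F^3H^3$, i.e. are inflated. The class $b_0\rho$ has weight $w$, and the only monomial of degree 3 in the $x$'s of tridegree $(1,2,1)$ is $a_0b_1c_0$. So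
$$x_m\rho=b_0\rho=\lambda\,x_0x_{m+1}x_{2m}\quad\text{for some }\lambda\in K.\tag{14}$$
Put
$$\pi=c_0U_0+a_0V_0\in E_3^{1,2},\qquad\theta=c_{-1}^2U_0+a_{-1}^2V_0\in E_3^{2,2}.$$
By (13), $d_3\pi=a_{-1}^2b_0c_0+a_0b_{-1}^2c_0+a_0b_{-1}^2c_0+a_0b_0c_{-1}^2=0$: the middle terms cancel, and the outer ones vanish because $b_0c_0=a_0b_0=0$ in $E_3$. Higher differentials on $\pi$ vanish for degree reasons. Let $\hat\pi\in F^1H^3$ be a weight-homogeneous representative. Also $\theta=\rho_{-1}^2$ is represented by $\rho_-^2\in F^2H^4$. Both $\pi$ and $\theta$ have tridegree $(1,1,1)$.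

**Step 4. $H^4$ in the weights $w-2^j$, modulo $F^4H^4$.** We list the $E_3$-basis elements of total degree 4 with at least one block: two blocks and no variable, or one block and two variables.

*(i) Tridegree $(1-2^i,2,1)$, $i\le0$ (the case $x_j=a_i$).* Two blocks: $\rho\rho'$, $\rho V$, $VV'$ have second degree equal to third; $\rho U$, $UU'$ have second equal to first; $UV$ has second equal to first plus third. All are impossible. One block and two variables:

* $\rho_l$ or $U_l$: first degree $<1$ forces $l\le-1$. The remaining second degree $2-2^l\ge\frac32$ needs at least two $b$'s, and the third degree still needs a $c$: impossible.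
* $V_s$, $s\le-1$: at least two $b$'s and one $c$ are needed: impossible.
* $V_0$: the remaining tridegree is $(1-2^i,1,0)$. Two variables give only $V_0b_{-1}^2$ ($i=0$) and $V_0a_{-1}b_0$ ($i=-1$). Here $d_3(V_0b_{-1}^2)=b_{-1}^4c_0\ne0$ (the other term contains $b_{-1}c_{-1}$), and $d_3(V_0a_{-1}b_0)=a_{-1}b_0^2c_{-1}^2\ne0$ (the other term contains $b_0c_0$).

So $H^4=F^4H^4$ in these weights. By symmetry the same holds for $x_j=c_i$.

*(ii) Tridegree $(1,2-2^i,1)$, $i\le1$ (the case $x_j=b_i$).* For $i=1$ the second degree is $0$, so there is no block. Let $i\le0$; then $1\le2-2^i<2$. Two blocks: $\rho_l\rho_{l'}$ with $l\ne l'$ would need $2^l+2^{l'}=1$; $\rho_lU_s$ needs $l=0$ by the third degree, and then the first degree is $>1$ ($\rho V$ is symmetric); $UV$ must be $U_0V_0$, with second degree $2$; $UU'$ and $VV'$ have a zero degree. All are impossible. One block and two variables: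

* $\rho_0$: two $b$'s, $b_lb_{l'}$ with $2^l+2^{l'}+2^i=1$. This gives $b_{-2}^2\rho_0$ ($i=-1$) and $b_{-1}b_{-2}\rho_0$ ($i=-2$).
* $\rho_{-1}$: the variables must be $a_{-1},c_{-1}$, and then the second degree is $\frac12\ne2-2^i$.
* $\rho_l$, $l\le-2$: $1-2^l$ is not a power of 2, so at least two $a$'s and two $c$'s are needed: impossible.
* $U_0$: the remaining tridegree is $(0,1-2^i,1)$, which gives $U_0b_{-1}c_0$ ($i=-1$) and $U_0c_{-1}^2$ ($i=0$).
* $U_s$, $s<0$: a $c$ is needed, so only one $a$ is allowed. Hence $s=-1$ with variables $a_{-1},c_0$, and the second degree is $\frac12\ne2-2^i$: impossible.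
* $V$: symmetric, giving $V_0a_0b_{-1}$ ($i=-1$) and $V_0a_{-1}^2$ ($i=0$).

For $i=-1$: $d_3(U_0b_{-1}c_0)=a_0b_{-1}^3c_0=d_3(V_0a_0b_{-1})\ne0$, so the kernel of $d_3$ in $E_3^{2,2}$ is $\langle b_{-1}\pi\rangle$. For $i=0$: $d_3(U_0c_{-1}^2)=a_{-1}^2b_0c_{-1}^2=d_3(V_0a_{-1}^2)\ne0$, so the kernel is $\langle\theta\rangle$.

Hence $\bigl(\bigoplus_jKx_j\otimes H^4\bigr)_w$ is spanned, modulo $\bigoplus_jx_j\otimes F^4H^4$, by
$$t_1=b_{-1}\otimes b_{-2}^2\rho,\quad t_2=b_{-2}\otimes b_{-1}b_{-2}\rho,\quad t_3=b_{-1}\otimes b_{-1}\hat\pi,\quad t_4=b_0\otimes\rho_-^2 .$$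

**Step 5. The syzygies: the kernel of $\bigoplus_jKx_j\otimes H^4\to H^5$ in weight $w$.** The images of $t_1,\dots,t_4$ are $b_{-1}b_{-2}^2\rho$ (twice), $b_{-1}^2\hat\pi$ and $b_0\rho_-^2$. We work in tridegree $(1,2,1)$.

*In $E^{3,2}$.* $E_3^{0,4}=\langle U_0V_0\rangle$, as two of the $U,V$ without variables must be a $U_0V_0$. By (13),
$$d_3(U_0V_0)=b_{-1}^2\pi+b_0\theta .$$
The elements $b_{-1}^2\pi,b_0\theta\in E_3^{3,2}$ are linearly independent: they involve the distinct basis elements $b_{-1}^2c_0U_0$, $b_{-1}^2a_0V_0$ and $b_0c_{-1}^2U_0$, $b_0a_{-1}^2V_0$. No later differential arrives at $E^{3,2}$. So in $E_\infty^{3,2}$ the only relation between them, up to scalars, is $b_{-1}^2\pi=b_0\theta$.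

*In $E^{4,1}$.* Basis elements of $E_3^{4,1}$ have one $\rho_l$ and three variables. For $l=0$ one needs three $b$'s of total degree $1$: $b_{-1}b_{-2}^2\rho_0$. For $l=-1$ the variables would be $a_{-1}$, $c_{-1}$ and a $b$ of degree $\frac32$. For $l\le-2$ at least two $a$'s and two $c$'s are needed. So $E_3^{4,1}=\langle b_{-1}b_{-2}^2\rho_0\rangle$. This class is non-zero in $E_\infty$: differentials could arrive only from $E_3^{1,3}$ and $E_4^{0,4}$. The first is $0$, since it could only contain $\rho_lU_s$, where the third degree forces $l=0$ and then the first degree is $>1$, or symmetrically $\rho_lV_s$. The second is $0$ since $d_3(U_0V_0)\ne0$.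

*Conclusion.* The class $b_{-1}^2\hat\pi+b_0\rho_-^2\in F^3H^5$ vanishes in $E_\infty^{3,2}$, so it lies in $F^4H^5$, and for a unique $\nu\in K$
$$b_{-1}^2\hat\pi+b_0\rho_-^2+\nu\,b_{-1}b_{-2}^2\rho\in F^5H^5 .\tag{15}$$
Elements of $F^5H^5_w$ are inflated, so they have the form $\sum_jx_js_j$ with $s_j\in F^4H^4_{w-2^j}$. If $\sum\alpha_it_i+X$ with $X\in\bigoplus_jx_j\otimes F^4H^4$ lies in the kernel, then $\alpha_3=\alpha_4$ by $E_\infty^{3,2}$, and then $\alpha_1+\alpha_2=\nu\alpha_3$ by (15) and $E_\infty^{4,1}$, so $\sum\alpha_it_i=\alpha_2(t_1+t_2)+\alpha_3(t_3+t_4+\nu t_1)$. The kernel in weight $w$ is therefore spanned by elements of $\bigoplus_jx_j\otimes F^4H^4$ and by two elements of the kernel of the form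
$$K_1=t_1+t_2,\qquad K_2=t_3+t_4+\nu t_1+\Bigl(\text{an element of }\bigoplus_jx_j\otimes F^4H^4\Bigr).$$

**Step 6. Three independent classes in $H^6_w$, on which $U$ can be prescribed.** Put
$$p_1=b_{-2}^4\rho,\qquad p_2=b_{-1}b_{-2}b_{-3}^2\rho,\qquad\eta=b_{-1}b_{-2}^2\hat\pi .$$
All have tridegree $(1,2,1)$ on $E_3$. We claim they are linearly independent modulo $F^6H^6$. In $E_3$ the element $b_{-1}b_{-2}^2\pi\in E_3^{4,2}$ is non-zero, and $b_{-2}^4\rho_0$, $b_{-1}b_{-2}b_{-3}^2\rho_0\in E_3^{5,1}$ are distinct basis elements. Differentials into $E^{4,2}$ and $E^{5,1}$ come from $E^{1,4}$, $E^{2,3}$ and $E^{0,5}$, and these vanish in tridegree $(1,2,1)$: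

* $E_3^{1,4}=0$. One $\rho$ would leave odd fibre degree 3, so candidates are two of the $U,V$ and one variable. $U_sV_ta_i$: $t=0$, $s=i=-1$, second degree $\frac32$. $U_sV_tb_i$: $s=t=0$, second degree $>2$. $U_sV_tc_i$: symmetric to the first. $UU'$ with $c_0$: second degree equals first degree, which is $1$. $VV'$: symmetric.
* $E_3^{2,3}=0$. Candidates are $\rho_lU_s$ and one variable. $l=0$: first degree $>1$. $l=-1$: the variable is $c_{-1}$ and $s=-1$, second degree $1$. $l\le-2$: at least two $c$'s are needed. $\rho V$: symmetric.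
* $E_3^{0,5}=0$. Odd fibre degree requires a $\rho$, hence positive base degree.

So if $\alpha p_1+\beta p_2+\gamma\eta\in F^6H^6$, then $\gamma=0$ by $E_\infty^{4,2}$, and $\alpha=\beta=0$ by $E_\infty^{5,1}$.

**Step 7. Definition of $U$ and verification.** Let $U$ vanish on all weights $\ne w$ and on $F^6H^6$, let
$$U(p_1)=U(p_2)=1,\qquad U(\eta)=\nu,$$
and extend arbitrarily to $H^6_w$. Then (U1) holds. Let $\delta(x_i\otimes r)=x_{i-1}^2r$ for $r\in H^4$; it preserves weights. We have $\delta t_1=b_{-2}^2b_{-2}^2\rho=p_1$, $\delta t_2=b_{-3}^2b_{-1}b_{-2}\rho=p_2$, $\delta t_3=b_{-2}^2b_{-1}\hat\pi=\eta$, and $\delta t_4=b_{-1}^2\rho_-^2=(b_{-1}\rho_-)^2$, which is inflated by Step 3. Moreover $\delta(x_j\otimes F^4H^4)\subset F^6H^6$. Hence $U(\delta K_1)=1+1=0$, and $U(\delta K_2)=\nu+0+\nu\cdot1+0=0$. So (U2) holds in weight $w$ by Step 5, and trivially in other weights. (U3) holds by (14), since $x_{m-2}^4\rho=b_{-2}^4\rho=p_1$ and $U(p_1)=1$. $\square$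

## 10. Proof of Theorem A

**Step 1. Non-freeness over fields $K\supseteq F$.** By Propositions 7 and 8, Lemma 5 applies. It gives $u,z\in N$ as required in Proposition 4, with $\deg u=\sigma-6$. For $e\ge\sigma$ we have $e\ge3$ and $e>\sigma-3=\deg u+3$. So $M\cong\operatorname{Ess}^*(G)/(\zeta)\operatorname{Ess}^*(G)$ (Lemma 3) is not free over $S=K[y]$. Hence $\operatorname{Ess}^*(G)$ is not free over $K[\zeta_1,\dots,\zeta_f,y_1,\dots,y_e]$.

**Step 2. Descent to an arbitrary field $k$ of characteristic 2.** The $\zeta_i,y_j$ are defined over $\mathbb F_2$. Choose a field $K$ containing $k$ and $F$. As $\operatorname{Ess}^*(G;K)=\operatorname{Ess}^*(G;k)\otimes_kK$, freeness over $k[\zeta,y]$ would imply freeness over $K[\zeta,y]$. So it fails over $k$.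

**Step 3. Parts 1 and 2.** All involutions of $G$ lie in the central subgroup $D\times E$ of rank $d=f+e$, so $d$ is the 2-rank of $Z(G)$. By Lemma 2, which holds over $k$, $H^*(G,k)=H^*(G_0,k)\otimes k[y]$ is free of finite rank over $k[\zeta,y]$. So it is Cohen–Macaulay of dimension $d$, and $(\zeta,y)$ is a regular sequence of length $d$, which is maximal. $\operatorname{Ess}^*(G)\ne0$, because $0$ would be free (or by Adem and Karagueuzian). It is a non-zero torsion-free $k[\zeta,y]$-module, so $\operatorname{Ann}(\operatorname{Ess}^*(G))\cap k[\zeta,y]=0$. Hence $H^*(G,k)/\operatorname{Ann}(\operatorname{Ess}^*(G))$ is a finite extension of $k[\zeta,y]$, of dimension $d$. With Step 2, this proves parts 1 and 2.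

**Step 4. Part 3: no other polynomial subalgebra helps.** Suppose $\operatorname{Ess}^*(G)$ is finitely generated and free over a graded polynomial subalgebra $k[\eta_1,\dots,\eta_r]$. The pole order at $t=1$ of its Poincaré series is $r$. It is also $d$, since $\operatorname{Ess}^*(G)$ is non-zero, finitely generated and torsion-free over $k[\zeta,y]$. So $r=d$, and $\eta$ is an $\operatorname{Ess}^*(G)$-regular sequence of length $d$ in $H^{>0}(G,k)$. As $H^*(G,k)$ is finite over $k[\zeta,y]$, depth over $H^*(G,k)$ equals depth over $k[\zeta,y]$, so the latter is $d$. By Auslander–Buchsbaum, $\operatorname{Ess}^*(G)$ is free over $k[\zeta,y]$, a contradiction.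

Finally, let $\zeta'$ be any regular sequence of length $d=\dim H^*(G,k)$. Then $\dim H^*(G,k)/(\zeta')=0$, so $H^*(G,k)$, and hence $\operatorname{Ess}^*(G)$, is finitely generated over the polynomial ring $k[\zeta']$. By the first assertion $\operatorname{Ess}^*(G)$ is not free over it. $\square$
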